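\title{Periodic projective dimension in $\operatorname{Inc}(\mathbb{N})$-invariant filtrations of ideals}

\begin{abstract}
Let $k$ be a field and let $(I_n)_{n\ge1}$ be a family of homogeneous ideals $I_n\subseteq R_n=k[x_1,\dots,x_n]$ that is stable under all order-preserving substitutions of variables. It has been conjectured that the projective dimension of $R_n/I_n$ is a linear function of $n$ for large $n$. We show that this is false over every field: we construct such a family with $\operatorname{pd}(R_n/I_n)=n$ for even $n\ge8$ and $\operatorname{pd}(R_n/I_n)=n-1$ for odd $n\ge7$. The construction depends on a parameter $\zeta\in k^*$, and the projective dimension equals $n$ exactly when $1+\zeta+\dots+\zeta^{n-7}=0$, so roots of unity produce other periods. We also show that, for large $n$, once the value $n$ is attained at level $n$ it bounds the projective dimension from below at all later levels.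
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field, $\mathbb{N}=\{1,2,\dots\}$, $[n]=\{1,\dots,n\}$, $R_n=k[x_1,\dots,x_n]$ and $R=\bigcup_n R_n$. The monoid $\operatorname{Inc}(\mathbb{N})$ of strictly increasing functions $\mathbb{N}\to\mathbb{N}$ acts on $R$ by $k$-algebra endomorphisms, $f(x_i)=x_{f(i)}$. An \emph{$\operatorname{Inc}(\mathbb{N})$-invariant filtration} is a family $(I_n)_{n\ge1}$ of ideals $I_n\subseteq R_n$ such that $f(I_m)\subseteq I_n$ whenever $n\ge m\ge1$, $f\in\operatorname{Inc}(\mathbb{N})$ and $f(m)\le n$. Only the restriction of $f$ to $[m]$ matters, and every strictly increasing map $[m]\to[n]$ extends to an element of $\operatorname{Inc}(\mathbb{N})$. So the condition reads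
\[
f(I_m)\subseteq I_n\quad\text{for every strictly increasing } f\colon[m]\to[n],
\]
where $f$ acts as the homomorphism $R_m\to R_n$, $x_i\mapsto x_{f(i)}$. In words: every equation remains valid when new variables are inserted before, between or after the old ones. Such a filtration is determined by finitely many polynomials.

\begin{theorem}[Nagel--R\"omer; Kahle--Le--R\"omer]\label{thm:stab}
For every $\operatorname{Inc}(\mathbb{N})$-invariant filtration $(I_n)$ there is $r\ge1$ such that for all $n\ge r$ the ideal $I_n$ is generated by the elements $f(g)$ with $g\in I_r$ and $f\colon[r]\to[n]$ strictly increasing.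
\end{theorem}

Since the ideals $I_n$ are produced from $I_r$ by one uniform rule, one expects their invariants to depend on $n$ in a uniform way. We consider the projective dimension $\operatorname{pd}(R_n/I_n)$ over $R_n$, the length of the minimal graded free resolution. In the simplest cases $I_n$ is generated by a regular sequence, the Koszul complex is the minimal resolution, and the projective dimension is the length of the sequence. For $I_n=(x_i-x_j: i,j\in[n])$, generated by $x_1-x_2,\dots,x_{n-1}-x_n$, it is $n-1$. For fixed $a\ge1$ and $r\ge0$ the ideals $I_n=(x_1^a,\dots,x_{n-r}^a)$ form an invariant filtration, because $f(m-r)\le f(m)-r$, and the projective dimension is $n-r$ for $n\ge r$. A sequence of integers $(a_n)$ is \emph{eventually linear} if $a_n=cn+d$ for constants $c,d$ and all $n\gg0$. The examples agree with the following conjecture, taken from \cite{MFO}.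

\begin{quote}
\textbf{Conjecture.} Let $(I_n)$ be an $\operatorname{Inc}(\mathbb{N})$-invariant filtration of proper homogeneous ideals with $I_n\ne0$ for all $n\gg0$. Then the sequence $\operatorname{pd}(R_n/I_n)$ is eventually linear.
\end{quote}

We disprove it. For $\zeta\in k^*=k\setminus\{0\}$ and $m\ge0$ put
\[
[m]_\zeta=1+\zeta+\dots+\zeta^{m-1}\in k,\qquad [0]_\zeta=0 .
\]

\begin{theorem}\label{thm:main}
For every field $k$ and every $\zeta\in k^*$ there is an $\operatorname{Inc}(\mathbb{N})$-invariant filtration $(I_n)$ of proper homogeneous ideals, with $I_n\neq0$ for $n\ge2$, such that for all $n\ge7$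
\[
\operatorname{pd}(R_n/I_n)=\begin{cases} n&\text{if }[n-6]_\zeta=0,\\ n-1&\text{otherwise.}\end{cases}
\]
\end{theorem}

\begin{corollary}\label{cor:false}
For $\zeta=-1$ the filtration of Theorem~\ref{thm:main} has $\operatorname{pd}(R_n/I_n)=n$ for even $n\ge8$ and $\operatorname{pd}(R_n/I_n)=n-1$ for odd $n\ge7$. The conjecture is false over every field.
\end{corollary}

\begin{proof}
In every characteristic, including $2$, the sum $[m]_{-1}=1-1+1-\cdots$ is $0$ for even $m$ and $1$ for odd $m$. This gives the values. Their consecutive differences alternate between $2$ and $0$, whereas those of an eventually linear sequence are eventually constant.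
\end{proof}

Other roots of unity give other periods, and a shift of the variables gives other residue classes.

\begin{theorem}\label{thm:periods}
Let $e\ge2$, and suppose that $k$ contains a primitive $e$-th root of unity or that $e=\operatorname{char}k$. For each $r\ge0$ there is an $\operatorname{Inc}(\mathbb{N})$-invariant filtration $(I_n)$ of proper homogeneous ideals, with $I_n\ne0$ for $n\ge r+2$, such that for all $n\ge r+7$
\[
\operatorname{pd}(R_n/I_n)=\begin{cases} n-r&\text{if }n\equiv r+6\pmod e,\\ n-r-1&\text{otherwise.}\end{cases}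
\]
\end{theorem}

The oscillation cannot be arbitrary.

\begin{proposition}\label{prop:persist}
For every $\operatorname{Inc}(\mathbb{N})$-invariant filtration $(I_n)$ of proper homogeneous ideals there is $r$ such that for all $n>r$ and $s\ge0$: if $\operatorname{pd}(R_n/I_n)=n$, then $\operatorname{pd}(R_{n+s}/I_{n+s})\ge n$. Hence, if $\operatorname{pd}(R_n/I_n)=n$ for infinitely many $n$, with gaps at most $e$ between consecutive such $n$, then $n-e+1\le\operatorname{pd}(R_n/I_n)\le n$ for $n\gg0$.
\end{proposition}

For $e=2$ this confines the projective dimension to $\{n-1,n\}$, so the oscillation in Corollary~\ref{cor:false} is the largest that the proposition permits.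

We prove Proposition~\ref{prop:persist} first, in Section~\ref{sec:persist}, because its proof shows what a counterexample has to look like; it is the only place where Theorem~\ref{thm:stab} is used. The periodicity comes from a linear system described in Section~\ref{sec:linear}. Section~\ref{sec:ideals} turns the system into ideals, Section~\ref{sec:socle} reduces the projective dimension to a question in degree six, and Section~\ref{sec:six} answers it. Theorem~\ref{thm:periods} is derived in Section~\ref{sec:periods}.

\section{Depth and socle}\label{sec:depth}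

Let $\mathfrak m=(x_1,\dots,x_n)\subseteq R_n$ and let $M\neq0$ be a finitely generated graded $R_n$-module. The \emph{depth} of $M$ is the maximal length of an $M$-regular sequence in $\mathfrak m$, and the \emph{socle} is $\operatorname{Soc}M=\{t\in M:\mathfrak m t=0\}$. A prime $P$ is \emph{associated} to $M$, written $P\in\operatorname{Ass}M$, if it is the annihilator of an element of $M$. A nonzero module has an associated prime, every associated prime contains the annihilator of the module, and $\operatorname{Ass}M'\subseteq\operatorname{Ass}M$ for a submodule $M'$. We use three textbook facts.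
\begin{itemize}
\item[(D1)] Graded Auslander--Buchsbaum formula: $\operatorname{pd}M+\operatorname{depth}M=n$. In particular $\operatorname{pd}M\le n$.
\item[(D2)] $\operatorname{depth}M=0$ if and only if $\mathfrak m\in\operatorname{Ass}M$, that is, if and only if $\operatorname{Soc}M\ne0$.
\item[(D3)] $\operatorname{depth}M\le\dim R_n/P$ for every $P\in\operatorname{Ass}M$ \cite[Prop.~1.2.13]{BH}; associated primes of a graded module are homogeneous, so one may localize at $\mathfrak m$. In particular $\operatorname{depth}M\le\dim M$.
\end{itemize}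
By (D1) and (D2), $\operatorname{pd}M=n$ if and only if $M$ has a nonzero element killed by all $n$ variables. The next lemma is the corresponding lower bound for fewer variables.

\begin{lemma}\label{lem:lower}
If a nonzero element $t\in M$ is killed by a power of each of $c$ distinct variables, then $\operatorname{pd}M\ge c$.
\end{lemma}

\begin{proof}
Choose $P\in\operatorname{Ass}(R_nt)\subseteq\operatorname{Ass}M$. Then $P$ contains the annihilator of $t$, so it contains powers of the $c$ variables and, being prime, the variables themselves. Thus $\dim R_n/P\le n-c$, and (D3) and (D1) give the claim.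
\end{proof}

\begin{remark}\label{rem:slope}
The conjecture is equivalent to the statement that $\operatorname{depth}(R_n/I_n)$ is eventually constant. One direction is (D1). For the other, let $\operatorname{pd}(R_n/I_n)=cn+d$ for $n\gg0$. Then $c$ is a difference of consecutive terms, hence an integer, and $c\le1$ by (D1). Pick a homogeneous $0\ne g\in I_r$; it has positive degree since $I_r$ is proper. Its shifts by $0,r,2r,\dots$ give $q=\lfloor n/r\rfloor$ elements of $I_n$ in disjoint sets of variables. These form a regular sequence, so $\dim R_n/I_n\le n-q$ and $\operatorname{pd}(R_n/I_n)\ge q$ by (D3) and (D1). Hence $c>0$, so $c=1$ and the depth is eventually $-d$. This is where the hypothesis $I_n\neq0$ fixes the slope. The smallest conceivable failure is therefore a depth that keeps alternating between $0$ and $1$, and this is what we construct.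
\end{remark}

\section{How a socle element propagates}\label{sec:persist}

Suppose that $h$ represents a nonzero socle element of $R_n/I_n$. Its images $f(h)$ at level $n+1$ are killed by the $n$ old variables, but a priori they could all lie in $I_{n+1}$. The stabilization theorem excludes this for large $n$, once it is applied to the right auxiliary filtration.

\begin{proof}[Proof of Proposition~\ref{prop:persist}]
All maps $f,g$ below are strictly increasing. Put
\[
D_n=\{h\in R_n: f(h)\in I_{n+1}\text{ for all }f\colon[n]\to[n+1]\}.
\]
This is an ideal, since $f(ah)=f(a)f(h)$, and $I_n\subseteq D_n$ by invariance. Let $g\colon[m]\to[n]$ with $n>m$. Add to $g([m])$ one further element of $[n]$, and let $g'\colon[m+1]\to[n]$ enumerate the resulting set in increasing order. Then $g=g'\circ f$ for some $f\colon[m]\to[m+1]$, and therefore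
\begin{equation}\label{eq:DinI}
g(D_m)\subseteq g'(I_{m+1})\subseteq I_n\subseteq D_n .
\end{equation}
For $n=m$ the only map is the identity. So $(D_n)$ is an invariant filtration, and by Theorem~\ref{thm:stab} there is $r$ such that $D_n$ is generated by the sets $g(D_r)$, $g\colon[r]\to[n]$, for all $n\ge r$. For $n>r$ these lie in $I_n$ by \eqref{eq:DinI}. Hence $D_n=I_n$ for all $n>r$.

Let $n>r$ and $\operatorname{pd}(R_n/I_n)=n$. By (D1) and (D2) there is $h\in R_n\setminus I_n$ with $\mathfrak m h\subseteq I_n$. As $h\notin D_n$, some $f_1\colon[n]\to[n+1]$ has $f_1(h)\notin I_{n+1}=D_{n+1}$. Repeating this $s$ times gives $f\colon[n]\to[n+s]$ with $f(h)\notin I_{n+s}$. On the other hand $x_{f(i)}f(h)=f(x_ih)\in I_{n+s}$ for $i\in[n]$. So the class of $f(h)$ in $R_{n+s}/I_{n+s}$ is nonzero and killed by $n$ variables, and Lemma~\ref{lem:lower} gives $\operatorname{pd}(R_{n+s}/I_{n+s})\ge n$.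

For the last assertion, let $n$ be large and let $n'\le n$ be the largest index with $\operatorname{pd}(R_{n'}/I_{n'})=n'$. Then $n'>r$ and $n-n'\le e-1$, so $\operatorname{pd}(R_n/I_n)\ge n'\ge n-e+1$. The upper bound is (D1).
\end{proof}

The proof describes the passage from depth $0$ to depth $1$. Take $h$ homogeneous, and let $f\colon[n]\to[n+1]$ skip the index $j$, with $f(h)\notin I_{n+1}$. The class $v$ of $f(h)$ is killed by all $x_l$ with $l\ne j$, so it generates a graded quotient of $k[x_j]$. If $R_{n+1}/I_{n+1}$ has no socle, this quotient must be $k[x_j]$ itself. A counterexample therefore needs, for suitable $j$, a submodule $k[x_j]v$ on which the other variables act as zero, and a rule that records the coefficient of $v$ in polynomials free of $x_j$. A socle element is then an $h$ on which all these coefficients vanish at level $n$ but not after a new variable is inserted. We first find coefficients for which such an $h$ exists periodically in $n$.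

\section{A linear system with periodic solutions}\label{sec:linear}

Fix $\zeta\in k^*$. For a monomial $u\in R_n$ and $0\le i\le n$ let $w_i(u)$ be the total degree of $u$ in the variables $x_l$ with $l>i$; thus $w_i(uu')=w_i(u)+w_i(u')$. For $K\subseteq[n]$ write $x_K=\prod_{l\in K}x_l$ and $w_i(K)=w_i(x_K)=\#\{l\in K:l>i\}$. Let $d\ge1$ and let $F=F_{n,d}$ be the $k$-span of the $x_K$ with $|K|=d$. Define linear functionals on $F$ by
\[
\lambda_i(x_K)=\zeta^{w_i(K)},\qquad
\alpha_j(x_K)=\begin{cases}\zeta^{w_j(K)}&j\notin K,\\0&j\in K,\end{cases}\qquad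
\tau_j(x_K)=\begin{cases}0&j\notin K,\\ \zeta^{w_j(K)}&j\in K,\end{cases}
\]
for $0\le i\le n$ and $j\in[n]$. The functional $\alpha_j$ is the intended coefficient of $v$: it sees the monomials free of $x_j$ and weights each variable to the right of $x_j$ by $\zeta$. The functional $\lambda_i$ is what a new variable would see if it were inserted between $x_i$ and $x_{i+1}$: if $f\colon[n]\to[n+1]$ skips $i+1$, then $\alpha_{i+1}(f(h))=\lambda_i(h)$. Note that $\lambda_n(h)$ is the sum of the coefficients of $h$. Since $w_{j-1}(K)=w_j(K)+1$ for $j\in K$ and $w_{j-1}(K)=w_j(K)$ for $j\notin K$,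
\begin{equation}\label{eq:rel}
\lambda_j=\alpha_j+\tau_j,\qquad\lambda_{j-1}=\alpha_j+\zeta\tau_j\qquad(j\in[n]).
\end{equation}
Let $U=\bigcap_{j=1}^n\ker\alpha_j\subseteq F$. We ask whether the $\lambda_i$ vanish on $U$.

\begin{example}\label{ex:d1}
Let $d=1$ and $h=\sum_l c_lx_l$, so that $\alpha_j(h)=\sum_{l<j}c_l+\zeta\sum_{l>j}c_l$. For $\zeta=-1$ the matrix $(\alpha_j(x_l))_{j,l}$ is skew-symmetric; for $n=2$ and $n=3$ it is
\[
\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad
\begin{pmatrix}0&-1&-1\\1&0&-1\\1&1&0\end{pmatrix}.
\]
The first is invertible. The second kills $h=x_1-x_2+x_3$, and $\lambda_3(h)=1$: at level $3$ no $\alpha_j$ detects $h$, but at level $4$ we have $\alpha_4(h)=1$. For general $n$ and $\zeta$ one has $\alpha_{j+1}(h)-\alpha_j(h)=c_j-\zeta c_{j+1}$. So $h\in U$ if and only if $c_j=\zeta^{n-j}c_n$ for all $j$ and $\alpha_n(h)=(\zeta^{n-1}+\dots+\zeta)c_n=\zeta[n-1]_\zeta c_n$ is zero. Thus $U\neq0$ exactly when $[n-1]_\zeta=0$. For $\zeta=-1$ this happens exactly for odd $n$.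
\end{example}

The same dichotomy holds in every degree.

\begin{lemma}\label{lem:linear}
Let $n\ge d+1$.
\begin{itemize}
\item[(a)] For $h\in U$ we have $\lambda_i(h)=\zeta^{n-i}\lambda_n(h)$ for $0\le i\le n$ and $\tau_j(h)=\zeta^{n-j}\lambda_n(h)$ for $j\in[n]$.
\item[(b)] If $[n-d]_\zeta\ne0$, then $\lambda_n$ vanishes on $U$.
\item[(c)] If $[n-d]_\zeta=0$, then there is $h\in U$ with $\lambda_n(h)=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $U$, \eqref{eq:rel} reads $\tau_j=\lambda_j$ and $\lambda_{j-1}=\zeta\lambda_j$.

(b) Fix $K$ and let $j$ be the $t$-th smallest element of $[n]\setminus K$. Of the $j$ elements of $[j]$, exactly $t$ lie outside $K$ and $d-w_j(K)$ lie in $K$, so $j+w_j(K)=t+d$. Summing over $t$ gives $\sum_j\zeta^j\alpha_j(x_K)=\sum_{t=1}^{n-d}\zeta^{t+d}$, which does not depend on $K$. By linearity,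
\begin{equation}\label{eq:identity}
\sum_{j=1}^n\zeta^j\alpha_j=\zeta^{d+1}[n-d]_\zeta\,\lambda_n\qquad\text{on }F .
\end{equation}
The left side vanishes on $U$, and $\zeta\neq0$.

(c) Let $\alpha=(\alpha_1,\dots,\alpha_n)\colon F\to k^n$, let $\varepsilon_1,\dots,\varepsilon_n$ be the standard basis of $k^n$, and let $H$ be the hyperplane $\{a\in k^n:\sum_j\zeta^ja_j=0\}$. By \eqref{eq:identity} and the hypothesis, $\alpha(F)\subseteq H$. We show that already $\alpha(\ker\lambda_n)=H$. For $1\le i<n$ choose $K$ with $|K|=d$, $i\in K$ and $i+1\notin K$; this is possible because $n-2\ge d-1$, and it is the only use of $n\ge d+1$. Let $K'=(K\setminus\{i\})\cup\{i+1\}$ and $\rho=w_{i+1}(K)$. For $j\ne i,i+1$ we have $j\in K\iff j\in K'$ and $w_j(K)=w_j(K')$, so $\alpha_j(x_K)=\alpha_j(x_{K'})$. In the two remaining positions,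
\[
\alpha_i(x_K)=0,\quad\alpha_{i+1}(x_K)=\zeta^\rho,\quad\alpha_i(x_{K'})=\zeta^{\rho+1},\quad\alpha_{i+1}(x_{K'})=0 .
\]
Hence $x_K-x_{K'}\in\ker\lambda_n$ and
\begin{equation}\label{eq:swap}
\alpha(x_K-x_{K'})=\zeta^\rho(\varepsilon_{i+1}-\zeta\varepsilon_i).
\end{equation}
The $n-1$ vectors $\varepsilon_{i+1}-\zeta\varepsilon_i$ lie in $H$ and are linearly independent, since their last nonzero coordinates are in different positions. So they span $H$. Now take any $K_0$ with $|K_0|=d$, choose $h'\in\ker\lambda_n$ with $\alpha(h')=\alpha(x_{K_0})$, and put $h=x_{K_0}-h'$.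
\end{proof}

\section{The ideals}\label{sec:ideals}

\subsection*{What linearity forces}
We want $R_n$-linear maps $\theta_j$, defined on an ideal that contains $F$, with $\theta_j(x_K)=\zeta^{w_j(K)}v$ for $j\notin K$, where $v$ generates a copy of $k[x_j]$ killed by the other variables. Two difficulties arise.

First, $\theta_j(x_K)$ cannot be zero for $j\in K$. Take $l\notin K$ and $K'=(K\setminus\{j\})\cup\{l\}$. Then $x_lx_K=x_jx_{K'}$, so
\[
x_l\,\theta_j(x_K)=x_j\,\theta_j(x_{K'})=\zeta^{w_j(K)+w_j(x_l)}x_jv\neq0 .
\]
This calls for a second generator $z$ with $x_lz=\zeta^{w_j(x_l)}x_jv$ and $\theta_j(x_K)=\zeta^{w_j(K)}z$ for $j\in K$. On $F$ we then have $\theta_j(h)=\tau_j(h)z+\alpha_j(h)v$.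

Second, this new coordinate destroys the periodicity: if $\alpha_j(h)=\tau_j(h)=0$ for all $j$, then all $\lambda_i(h)$ vanish by \eqref{eq:rel}. We therefore add further generators of degree $d$ whose images can cancel $\tau_j(h)z$ but contribute nothing to the coefficient of $v$. We take $d=6$ and the generators $x_p^3x_q^3$; Remark~\ref{rem:why36} explains this choice.

\subsection*{The ambient ideal and the target modules}
From now on $d=6$ and $F=F_{n,6}$. Let
\[
\mathfrak b_n=(x_K: K\subseteq[n],\ |K|=6)+(x_p^3x_q^3:1\le p<q\le n)\subseteq R_n .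
\]
All generators have degree $6$. A monomial is divisible by some $x_K$ if and only if it involves at least six variables, and by some $x_p^3x_q^3$ if and only if two of its exponents are at least $3$. So for a monomial $g$:
\begin{equation}\label{eq:star}
g\notin\mathfrak b_n\iff g\text{ involves at most five variables and has at most one exponent}\ge3 .
\end{equation}
The \emph{type} of a monomial is the list of its nonzero exponents in decreasing order; $(2,1^4)$ stands for $(2,1,1,1,1)$. By \eqref{eq:star}, membership in $\mathfrak b_n$ depends only on the type.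

For $j\in[n]$ let $E_j=k[x_j]z\oplus k[x_j]v$ be the free $k[x_j]$-module with $\deg z=\deg v=6$, and let $\nu$ be the $k[x_j]$-linear map with $\nu z=v$, $\nu v=0$. Let $x_l$, $l\ne j$, act on $E_j$ as $\zeta^{w_j(x_l)}x_j\nu$; the factor is $1$ for $l<j$ and $\zeta$ for $l>j$. These operators have degree $1$ and commute with $x_j$, and the product of any two of them is $0$ because $\nu^2=0$. So $E_j$ is a graded $R_n$-module such that
\begin{itemize}
\item[(E1)] multiplication by $x_j$ is injective on $E_j$;
\item[(E2)] $x_lx_{l'}E_j=0$ for all $l,l'\ne j$, including $l=l'$.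
\end{itemize}

\subsection*{The maps $\theta_j$}
Defining $\theta_j$ on generators would require checking all syzygies of $\mathfrak b_n$. Instead we define it on the monomial basis of $\mathfrak b_n$ and check linearity one variable at a time. Fix $j$ and write each monomial as $g=x_j^au$ with $u$ free of $x_j$. The generators that should map to multiples of $z$ are $x_jx_{K\setminus\{j\}}$ and $x_j^3x_m^3$. Accordingly, among monomials free of $x_j$ let
\begin{align*}
Z_j&=\{u\text{ of type }(1^5)\text{ or }(3)\},\\
V_j&=\{x_lu:u\in Z_j,\ l\ne j\}=\{u\text{ of type }(1^6),\ (2,1^4),\ (3,1)\text{ or }(4)\}.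
\end{align*}
Elements of $Z_j$ have degree $5$ or $3$ and elements of $V_j$ have degree $6$ or $4$, so the sets are disjoint. For a monomial $g=x_j^au\in\mathfrak b_n$ of degree $e\ge6$ put
\[
\theta_j(g)=\begin{cases}\zeta^{w_j(u)}x_j^{e-6}z&u\in Z_j,\\ \zeta^{w_j(u)}x_j^{e-6}v&u\in V_j,\\0&\text{otherwise,}\end{cases}
\]
and extend $k$-linearly to a degree-preserving map $\theta_j\colon\mathfrak b_n\to E_j$.

\begin{lemma}\label{lem:linearity}
The map $\theta_j$ is $R_n$-linear.
\end{lemma}

\begin{proof}
It suffices to show $\theta_j(x_lg)=x_l\theta_j(g)$ for each variable $x_l$ and each monomial $g=x_j^au\in\mathfrak b_n$ of degree $e$. For $l=j$ the part $u$ is unchanged and $e$ grows by one. Let $l\neq j$, so that $u$ is replaced by $x_lu$.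

\emph{Case $u\in Z_j$.} Then $x_lu\in V_j$, and both sides equal $\zeta^{w_j(u)+w_j(x_l)}x_j^{e-5}v$.

\emph{Case $u\in V_j$.} The right side is $0$ as $x_lv=0$. If $\deg u=6$, then $x_lu$ has degree $7$, which does not occur in $Z_j\cup V_j$. If $\deg u=4$, then $x_lu$ has degree $5$ and an exponent $\ge3$, while the elements of degree $5$ in $Z_j\cup V_j$ are squarefree. So the left side is $0$.

\emph{Case $u\notin Z_j\cup V_j$.} The right side is $0$. Suppose that $x_lu\in Z_j\cup V_j$. Removing one variable from each of the six types gives the possible types of $u$: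
\[
\begin{array}{c|cccccc}
x_lu&(1^5)&(3)&(1^6)&(2,1^4)&(3,1)&(4)\\\hline
u&(1^4)&(2)&(1^5)&(1^5)\text{ or }(2,1^3)&(3)\text{ or }(2,1)&(3)
\end{array}
\]
The types $(1^5)$ and $(3)$ are excluded since $u\notin Z_j$. Each remaining type involves at most four variables and has all exponents $\le2$. Then $g=x_j^au$ involves at most five variables and only $x_j$ can have exponent $\ge3$, so $g\notin\mathfrak b_n$ by \eqref{eq:star}. This contradiction shows that the left side is $0$.
\end{proof}

\begin{remark}\label{rem:why36}
Generators $x_p^ax_q^a$ need $d=2a$. For $a=1$ they are the $x_K$ themselves. For $a=2$, $d=4$, the analogous map does not exist: for distinct $j,m,p,l$ the monomial $x_j^2x_m^2x_px_l$ is $x_px_l\cdot x_j^2x_m^2$, whose image is $0$ by (E2), and also $x_jx_m\cdot x_jx_mx_px_l$, whose image is a nonzero multiple of $x_jx_mz$, hence of $x_j^2v$. Pure powers $x_p^6$ in place of $x_p^3x_q^3$ fail for another reason. The monomial $g=(x_1\cdots x_5)^5$ would lie outside the ambient ideal, while each $x_ig$ would be a generator times a monomial of degree at least $2$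 in the variables other than $x_j$, and so would be killed by every linear map to $E_j$. Then $g$ would be a socle element for all $n\ge6$. Lemma~\ref{lem:nosocle} shows that $\mathfrak b_n$ avoids this.
\end{remark}

\subsection*{The filtration}
Extend $\lambda_i,\alpha_j,\tau_j$ from $F$ to $\mathfrak b_n$ by letting them vanish on all monomials of $\mathfrak b_n$ other than the $x_K$ with $|K|=6$. In particular $\lambda_i$ vanishes in degrees $\neq6$, so $\lambda_i(\mathfrak m\mathfrak b_n)=0$. Put
\[
J_n=\bigcap_{j=1}^n\ker\theta_j,\qquad I_n=\{h\in J_n:\lambda_i(h)=0\text{ for }0\le i\le n\}.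
\]
By Lemma~\ref{lem:linearity}, $J_n$ is a homogeneous ideal. The subspace $I_n$ agrees with $J_n$ outside degree $6$, and $\mathfrak mJ_n\subseteq I_n$; so $I_n$ is a homogeneous ideal as well. Both are proper, as $\mathfrak b_n\subseteq\mathfrak m$. For $n\ge2$ we have $0\neq x_1^5x_2^5\in I_n$: this monomial lies in $\mathfrak b_n$, its part $u$ has type $(5)$ or $(5,5)$ for every $j$, so all $\theta_j$ kill it, and its degree is not $6$.

\begin{lemma}\label{lem:invariance}
Let $f\colon[m]\to[n]$ be strictly increasing and $h\in\mathfrak b_m$. Then $f(h)\in\mathfrak b_n$, and: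
\begin{itemize}
\item[(a)] if $j=f(j')$, then $\theta_j(f(h))$ is obtained from $\theta_{j'}(h)$ by replacing $x_{j'}$ with $x_j$;
\item[(b)] if $j\notin f([m])$, then $\theta_j(f(h))=\lambda_{i}(h)v$ with $i=\#\{p\in[m]:f(p)<j\}$;
\item[(c)] for $0\le i\le n$, $\lambda_i(f(h))=\lambda_{i'}(h)$ with $i'=\#\{p\in[m]:f(p)\le i\}$.
\end{itemize}
Consequently $(I_n)$ is an $\operatorname{Inc}(\mathbb{N})$-invariant filtration.
\end{lemma}

\begin{proof}
By $k$-linearity let $h=g$ be a monomial. Since $f$ is injective, $f(g)$ has the same type as $g$, so $f(g)\in\mathfrak b_n$.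

(a) If $g=x_{j'}^au$, then $f(g)=x_j^af(u)$ with $f(u)$ free of $x_j$ and of the same type as $u$. Also $w_j(f(u))=w_{j'}(u)$, because $f(p)>j\iff p>j'$.

(b) Here $f(g)$ is free of $x_j$, so $u=f(g)$, and $u\in\mathfrak b_n$. Of the six types in $Z_j\cup V_j$, only $(1^6)$ lies in $\mathfrak b_n$ by \eqref{eq:star}. So both sides vanish unless $g=x_K$ with $|K|=6$. In that case $\theta_j(f(x_K))=\zeta^{w_j(f(K))}v$, and $w_j(f(K))=w_i(K)$ because $f(p)>j\iff p>i$.

(c) Both sides vanish unless $g=x_K$ with $|K|=6$, and $f(p)>i\iff p>i'$.

If $h\in I_m$, all the right sides are zero, so $f(h)\in I_n$.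
\end{proof}

Part (b) is the reason for imposing the conditions $\lambda_i=0$. Indeed, if $f\colon[n]\to[n+1]$ skips $j$, then $i=j-1$ in (b), and this takes all values $0,\dots,n$. With (a) we get $I_n=\{h\in\mathfrak b_n:f(h)\in J_{n+1}\text{ for all }f\colon[n]\to[n+1]\}$. The elements of $J_n\setminus I_n$ are exactly those that no $\theta_j$ detects at level $n$ but that are detected after one insertion.

\section{The socle of $R_n/I_n$}\label{sec:socle}

The quotient $Q_n=R_n/I_n$ has the filtration $J_n/I_n\subseteq\mathfrak b_n/I_n\subseteq Q_n$. We show that the two upper layers, $\mathfrak b_n/J_n$ and $R_n/\mathfrak b_n$, have no socle.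

\begin{lemma}\label{lem:nosocle}
$\operatorname{Soc}(R_n/\mathfrak b_n)=0$.
\end{lemma}

\begin{proof}
The ideal $\mathfrak b_n:\mathfrak m$ is a monomial ideal, so it suffices to find, for each monomial $g\notin\mathfrak b_n$, a variable $x_i$ with $x_ig\notin\mathfrak b_n$. If $g=1$, take any variable. If $g$ has an exponent $\ge3$, take that variable: neither the set of variables nor the set of exponents $\ge3$ grows. Otherwise take any variable dividing $g$: the set of variables is unchanged and at most one exponent reaches $3$. In each case $x_ig\notin\mathfrak b_n$ by \eqref{eq:star}.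
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $n\ge6$. Then $\operatorname{Soc}Q_n=J_n/I_n$ and $\operatorname{pd}Q_n\ge n-1$. Hence $\operatorname{pd}Q_n=n$ if $J_n\neq I_n$, and $\operatorname{pd}Q_n=n-1$ if $J_n=I_n$.
\end{proposition}

\begin{proof}
Since $\mathfrak mJ_n\subseteq I_n$, we have $J_n/I_n\subseteq\operatorname{Soc}Q_n$. Conversely let $h\in R_n$ with $\mathfrak mh\subseteq I_n$. Then $\mathfrak mh\subseteq\mathfrak b_n$, so $h\in\mathfrak b_n$ by Lemma~\ref{lem:nosocle}. For each $j$ we have $x_j\theta_j(h)=\theta_j(x_jh)=0$, so $\theta_j(h)=0$ by (E1). Thus $h\in J_n$.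

For the lower bound, which uses $n\ge6$, let $g=x_1^2\cdot x_1x_2\cdots x_6\in\mathfrak b_n$. Then $\theta_1(g)=\zeta^5x_1^2z\neq0$, so $g\notin I_n$. For $j\neq1$ we have $\theta_j(g)\in x_1^2E_j=0$ by (E2). For $l\ne1$, (E2) also gives $\theta_1(x_l^2g)=0$, so $x_l^2g\in J_n$, and $x_l^2g\in I_n$ because its degree is $10$. The class of $g$ in $Q_n$ is nonzero and killed by the squares of $n-1$ variables, so $\operatorname{pd}Q_n\ge n-1$ by Lemma~\ref{lem:lower}. The last sentence follows from (D1) and (D2).
\end{proof}

\section{Degree six}\label{sec:six}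

\begin{proposition}\label{prop:claim}
For $n\ge7$, $J_n\ne I_n$ if and only if $[n-6]_\zeta=0$.
\end{proposition}

\begin{proof}
The two ideals differ at most in degree $6$. An element of $(\mathfrak b_n)_6$ has the form
\[
h=h_0+\sum_{p<q}b_{pq}x_p^3x_q^3,\qquad h_0\in F .
\]
For $x_K$ with $j\in K$ the part $u=x_{K\setminus\{j\}}$ lies in $Z_j$, and for $j\notin K$ the part $u=x_K$ lies in $V_j$; so $\theta_j(h_0)=\tau_j(h_0)z+\alpha_j(h_0)v$. For $x_p^3x_q^3$ with $p<q$ the part $u$ is $x_q^3$ if $j=p$, is $x_p^3$ if $j=q$, and has type $(3,3)$ otherwise; the images are $\zeta^3z$, $z$ and $0$. Therefore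
\begin{equation}\label{eq:theta6}
\theta_j(h)=\bigl(\tau_j(h_0)+B_j\bigr)z+\alpha_j(h_0)v,\qquad (B_1,\dots,B_n)=\sum_{p<q}b_{pq}\,(\zeta^3\varepsilon_p+\varepsilon_q),
\end{equation}
and $\lambda_i(h)=\lambda_i(h_0)$. We apply Lemma~\ref{lem:linear} with $d=6$, which needs $n\ge7$.

Suppose $[n-6]_\zeta\neq0$ and $h\in J_n$. By \eqref{eq:theta6}, $h_0\in U$. Part (b) of the lemma gives $\lambda_n(h_0)=0$, and part (a) gives $\lambda_i(h_0)=0$ for all $i$. So $h\in I_n$.

Suppose $[n-6]_\zeta=0$. By parts (c) and (a) there is $h_0\in U$ with $\lambda_n(h_0)=1$ and $\tau_j(h_0)=\zeta^{n-j}$. It remains to cancel the coefficients of $z$, that is, to show that $\gamma=(\zeta^{n-j})_{j\in[n]}$ lies in the span $W$ of the vectors $\zeta^3\varepsilon_p+\varepsilon_q$, $p<q$. Subtracting two such vectors with $p=1$ gives $\varepsilon_q-\varepsilon_{q'}\in W$ for $q,q'\ge2$. Subtracting those for $(p,q)=(1,3)$ and $(2,3)$ gives $\zeta^3(\varepsilon_1-\varepsilon_2)\in W$. As $\zeta\neq0$, $W$ contains all vectors with coordinate sum $0$. If $1+\zeta^3\neq0$, then $W$ also contains a vector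 with nonzero coordinate sum, so $W=k^n$. If $1+\zeta^3=0$, as happens for $\zeta=-1$, then $W$ is only this hyperplane, but the coordinate sum of $\gamma$ is
\[
[n]_\zeta=[6]_\zeta+\zeta^6[n-6]_\zeta=[6]_\zeta=(1+\zeta+\zeta^2)(1+\zeta^3)=0 .
\]
In both cases we can choose $b_{pq}$ with $B_j=-\zeta^{n-j}$ for all $j$. Then $\theta_j(h)=0$ for all $j$ by \eqref{eq:theta6}, so $h\in J_n$, while $\lambda_n(h)=1$, so $h\notin I_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The ideals $I_n$ of Section~\ref{sec:ideals} are proper, homogeneous, nonzero for $n\ge2$, and form an invariant filtration by Lemma~\ref{lem:invariance}. Propositions~\ref{prop:reduction} and~\ref{prop:claim} give the projective dimension.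
\end{proof}

\begin{example}\label{ex:eight}
Let $\zeta=-1$. For $n=7$ each $6$-set misses exactly one $j$, and $\alpha_j(h_0)$ is $\pm$ the coefficient of $x_{[7]\setminus\{j\}}$; so $U=0$ and $Q_7$ has no socle. For $n=8$ take $K_0=\{3,\dots,8\}$, with $\alpha(x_{K_0})=\varepsilon_1+\varepsilon_2$. The swap \eqref{eq:swap} with $i=1$, $K=\{1,4,\dots,8\}$, $K'=\{2,4,\dots,8\}$, $\rho=5$ gives $\alpha(x_K-x_{K'})=-(\varepsilon_1+\varepsilon_2)$. So $h_0=x_{K_0}+x_K-x_{K'}$ lies in $U$, with $\lambda_8(h_0)=1$ and $\tau_j(h_0)=(-1)^j$. The choice $b_{12}=b_{34}=b_{56}=b_{78}=-1$ gives $B_j=-(-1)^j$. Hence the class of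
\[
h=x_3x_4\cdots x_8+x_1x_4\cdots x_8-x_2x_4\cdots x_8-\bigl(x_1^3x_2^3+x_3^3x_4^3+x_5^3x_6^3+x_7^3x_8^3\bigr)
\]
is a nonzero socle element of $Q_8$. Viewed in $R_9$, it has $\theta_9(h)=\lambda_8(h)v=v$ by Lemma~\ref{lem:invariance}(b), so no power of $x_9$ kills its class. This is the copy of $k[x_9]$ predicted at the end of Section~\ref{sec:persist}.
\end{example}

\section{Other periods and residue classes}\label{sec:periods}

\begin{proof}[Proof of Theorem~\ref{thm:periods}]
If $\zeta$ is a primitive $e$-th root of unity, then $\zeta\ne1$ as $e\ge2$, and $[m]_\zeta=(\zeta^m-1)/(\zeta-1)$ vanishes if and only if $e\mid m$. If $e=\operatorname{char}k$, take $\zeta=1$; then $[m]_\zeta=m\cdot1$ vanishes if and only if $e\mid m$. Let $(I_n)$ be the filtration of Theorem~\ref{thm:main} for this $\zeta$. It settles the case $r=0$.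

For general $r$ we adjoin $r$ variables that do not occur in the generators. Put $\tilde I_n=I_{n-r}R_n$ for $n>r$ and $\tilde I_n=0$ for $n\le r$. These ideals are proper and homogeneous, and nonzero for $n\ge r+2$. Let $f\colon[m]\to[n]$ be strictly increasing with $m>r$. Then $f(m-r)\le f(m)-r\le n-r$, so $f(I_{m-r})\subseteq I_{n-r}$ and $f(\tilde I_m)\subseteq\tilde I_n$; for $m\le r$ there is nothing to prove. Since $R_n$ is a polynomial ring over $R_{n-r}$, it is flat, so tensoring the minimal graded free resolution of $R_{n-r}/I_{n-r}$ with $R_n$ gives a free resolution of $R_n/\tilde I_n$. Its matrices are unchanged and have entries in the maximal homogeneous ideal, so it is minimal. Thus $\operatorname{pd}(R_n/\tilde I_n)=\operatorname{pd}(R_{n-r}/I_{n-r})$. For $n-r\ge7$ this is $n-r$ if $e\mid n-r-6$ and $n-r-1$ otherwise.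
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{MFO}
\emph{MFO-RIMS Tandem Workshop: Symmetries on Polynomial},
\texttt{https://ems.press/content/serial-article-files/46923?nt=1}.

\end{thebibliography}
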